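\title{Compact radiant affine manifolds with nilpotent holonomy fiber over the circle}

\begin{abstract}
We prove that every compact radiant affine manifold with nilpotent affine holonomy group fibers over the circle. More generally, if the holonomy group of a compact radiant affine manifold is virtually nilpotent, then the cohomology class $\log|\det\alpha|$ of the holonomy representation $\alpha$ contains a nowhere vanishing closed $1$-form. For nilpotent holonomy a whole cone of classes has this property, and the manifold fibers over a torus whose dimension is read off from the holonomy. The proof lifts a nilpotent Lie group of linear maps to the universal covering and averages over the nilpotent hull of those deck transformations that act as elements of this group.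
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Manifolds are smooth, connected and without boundary. An \emph{affine manifold} is a manifold with an atlas of charts with values in a real vector space $E$ whose coordinate changes extend to affine automorphisms of $E$. Let $M$ be an affine manifold of dimension $n=\dim E\ge1$, let $\tilde M$ be its universal covering with the induced affine structure, and let $\Pi$ be the group of deck transformations. There is an affine immersion $D:\tilde M\to E$, the \emph{developing map}, which is unique up to composition with an affine automorphism of $E$. It is a local diffeomorphism. For each $g\in\Pi$ there is a unique $\alpha(g)\in\mathrm{Aff}(E)$ with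
\[
D\circ g=\alpha(g)\circ D .
\]
The homomorphism $\alpha:\Pi\to\mathrm{Aff}(E)$ is the \emph{affine holonomy representation}, and $\alpha(\Pi)$ is the \emph{affine holonomy group}. Nothing in the definition makes $D$ injective or a covering map onto its image, so the holonomy group alone does not describe $M$.

The manifold $M$ is \emph{radiant} if $\alpha(\Pi)$ fixes a point of $E$. With the origin at such a point, $\alpha$ takes values in $GL(E)$. The radial vector field $v\mapsto v$ is invariant under $GL(E)$, so its pullback by $D$ is $\Pi$-invariant and descends to $M$. Being radiant is equivalent to carrying such a \emph{radiant vector field}.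

We say that $M$ \emph{fibers over} a manifold $B$ if there is a smooth locally trivial fiber bundle $M\to B$. By \cite[Theorem 4.2]{AM}, a compact nonradiant affine manifold with nilpotent affine holonomy group fibers over the circle $S^1$. The conjecture that we take from \cite{AM} is that this holds even if $M$ is radiant. We prove the conjecture.

\subsection*{The volume class}
A compact manifold fibers over $S^1$ exactly when it carries a nowhere vanishing closed $1$-form. In one direction, pull back the angular form; the other direction is Lemma~\ref{lem:tischler} below. Such a form is not exact, because a function on a compact manifold has a critical point. So the first thing to find is a nonzero cohomology class.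

We identify $H^1(M;\mathbb R)$ with $\mathrm{Hom}(\Pi,\mathbb R)$ as follows. For $\xi\in\mathrm{Hom}(\Pi,\mathbb R)$, call a smooth function $f:\tilde M\to\mathbb R$ \emph{$\xi$-equivariant} if $f(gx)=f(x)+\xi(g)$ for all $g\in\Pi$ and $x\in\tilde M$. Then $df$ is $\Pi$-invariant and descends to a closed $1$-form on $M$, and these are the closed forms in the class $\xi$. By de Rham's theorem every $\xi$ has equivariant functions. The class $\xi$ contains a nowhere vanishing closed form if and only if some $\xi$-equivariant function has no critical point.

A radiant manifold has a distinguished class,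
\[
\delta(g)=\log|\det\alpha(g)| ,
\]
which measures how the holonomy distorts volume. If $M$ is compact, then $\delta\neq0$. Indeed, if $\delta=0$, the pullback by $D$ of Lebesgue measure descends to a finite measure on $M$. The flow of the radiant field multiplies this measure by $e^{nt}$, which is impossible, since a diffeomorphism of $M$ preserves the total mass. In the simplest examples $\delta$ does what we want. For $n\geq2$ and $\lambda>1$, let $M$ be the quotient of $E\setminus\{0\}$ by the group generated by $v\mapsto\lambda v$, and let $|\cdot|$ be a Euclidean norm on $E$. Then $x\mapsto n\log|D(x)|$ is $\delta$-equivariant and has no critical point. One is led to guess that the conjecture is true, and that the class $\delta$ is the reason.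

\subsection*{Results}

\begin{theorem}\label{thm:A}
Every compact radiant affine manifold with nilpotent affine holonomy group fibers over $S^1$.
\end{theorem}

Together with \cite[Theorem 4.2]{AM} this gives the following.

\begin{corollary}\label{cor:all}
Every compact affine manifold with nilpotent affine holonomy group fibers over $S^1$.
\end{corollary}

A group is \emph{virtually nilpotent} if it has a nilpotent subgroup of finite index. Theorem~\ref{thm:A} is a special case of the next theorem.

\begin{theorem}\label{thm:B}
Let $M$ be a compact radiant affine manifold whose affine holonomy group is virtually nilpotent. Place the origin of $E$ at a point fixed by $\alpha(\Pi)$, so that $\alpha:\Pi\to GL(E)$. Then the class $g\mapsto\log|\det\alpha(g)|$ in $H^1(M;\mathbb R)=\mathrm{Hom}(\Pi,\mathbb R)$ is represented by a nowhere vanishing closed $1$-form. Hence $M$ fibers over $S^1$.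
\end{theorem}

For nilpotent holonomy the class $\delta$ splits into pieces, and each piece works alone.

\begin{theorem}\label{thm:C}
In the situation of Theorem~\ref{thm:B}, suppose that $\alpha(\Pi)$ is nilpotent. There are an $\alpha(\Pi)$-invariant splitting $E=\bigoplus_{w\in\Omega}E_w$ and a normal subgroup $\Gamma$ of $\Pi$, constructed in Sections~\ref{sec:groups} and~\ref{sec:cells}, such that, with
\[
\chi_w(g)=\frac1{\dim E_w}\log\bigl|\det(\alpha(g)|E_w)\bigr| ,\qquad \chi=(\chi_w)_{w\in\Omega}:\Pi\to\mathbb R^\Omega ,
\]
the following hold.
\begin{enumerate}
\item[(1)] Every class $\sum_w c_w\chi_w$ with all $c_w\ge0$, not all zero, contains a nowhere vanishing closed $1$-form.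
\item[(2)] $M$ fibers over the torus $T^r$, where $r=\dim\mathrm{span}\,\chi(\Gamma)\ge1$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:example} carries out the method on a torus and lists what has to be proved in general. Section~\ref{sec:hyp} collects examples that show what the hypotheses are for.

\section{The method on a torus}\label{sec:example}

A function that grows linearly along a flow has no critical point. We therefore look for a $\delta$-equivariant function and a flow on $\tilde M$ along which it grows linearly. The natural flows are lifts of one-parameter groups of linear maps.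

Let $E=\mathbb R^2$ and $h_t=\mathrm{diag}(2^t,3^t)$, and let $M$ be the quotient of $E\setminus\{0\}$ by the group generated by $h_1$. For $v=(v_1,v_2)\neq0$ the function $t\mapsto|h_{-t}v|^2=2^{-2t}v_1^2+3^{-2t}v_2^2$ decreases strictly from $\infty$ to $0$, so each orbit of the flow $h_t$ meets the unit circle once. Thus $E\setminus\{0\}\cong S^1\times\mathbb R$ with $h_t$ translating the second factor, and $M$ is a torus. The developing map is the universal covering $D:\tilde M\to E\setminus\{0\}$. Let $\tilde h_t$ be the lifted flow. The group $\Pi\cong\mathbb Z^2$ is generated by $g=\tilde h_1$ and by a generator $\tau$ of the deck group of $D$. We have $\alpha(g)=h_1$ and $\alpha(\tau)=1$, so $\delta(g)=\log6$ and $\delta(\tau)=0$.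

The holonomy group lies in the image of the vector group $P=\mathbb R^2$ under $\rho(a_1,a_2)=\mathrm{diag}(e^{a_1},e^{a_2})$. Since $P$ is simply connected and $D$ is a covering, the action of $P$ lifts to $\tilde M$. Put $\delta_P(a_1,a_2)=\log\det\rho(a_1,a_2)=a_1+a_2$.

A first attempt is to ask for $f(px)=f(x)+\delta_P(p)$ for all $p\in P$. Over an open quadrant the function $\log|v_1v_2|$ has this property. On all of $\tilde M$ there is no such function: a point over $(1,0)$ is fixed by the subgroup $\{(0,a_2)\}$, on which $\delta_P$ is not zero. The group $P$ is too large.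

It also does not account for all of $\Pi$. The preimage of the four open quadrants is a chain of components $\mathcal S_k$, $k\in\mathbb Z$, which we call cells. The connected group $P$ preserves each cell, while $\tau$ shifts $k$ by $4$. So $g^m\tau^k$ acts on $\tilde M$ as an element of $P$ only if $k=0$. The deck transformations that act as elements of $P$ form the group $\Gamma=\langle g\rangle$, and $g$ acts as $p=(\log2,\log3)$.

The right group is the smallest connected subgroup of $P$ that contains $p$, namely $H=\mathbb Rp$, which acts by the flow $\tilde h_t$. The quotient $H/\mathbb Zp$ is compact, so we can average over it. Let $f_0$ be any $\delta$-equivariant function and put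
\[
f(x)=\int_0^1\bigl(f_0(\tilde h_tx)-t\log6\bigr)\,dt .
\]
The integrand has period $1$ in $t$, because $f_0(\tilde h_{t+1}x)=f_0(g\tilde h_tx)=f_0(\tilde h_tx)+\log 6$. Substituting $t+s$ for $t$ gives $f(\tilde h_sx)=f(x)+s\log6$, so $f$ has no critical point. Since $g$ and $\tau$ commute with $\tilde h_t$, the function $f$ is still $\delta$-equivariant. Note that $H$ does not contain the radial direction $(1,1)$. In the general proof, too, the radiant flow is not the flow along which $f$ is made to grow.

In general, four things that came for free here have to be proved.
\begin{enumerate}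
\item There is a simply connected nilpotent group $P$ with a representation $\rho$ on $E$ whose image contains a subgroup of finite index of the holonomy group and is normalized by all of it (Section~\ref{sec:groups}).
\item The action of $P$ lifts to $\tilde M$, although $D$ is only known to be a local diffeomorphism (Section~\ref{sec:action}).
\item The group $\Gamma$ of deck transformations that act as elements of $P$ contains an element on which $\delta$ is positive (Section~\ref{sec:cells}). The inequality $\delta\neq0$ on $\Pi$ does not give this, since $\Gamma$ can have infinite index, as above.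
\item The elements of $P$ that act as elements of $\Gamma$ form a discrete subgroup that is cocompact in a connected group $H$, and the average over the quotient respects $\Pi$, which normalizes $H$ but need not commute with it (Section~\ref{sec:average}).
\end{enumerate}

\section{Tools}\label{sec:tools}

\subsection*{From closed forms to fibrations}

\begin{lemma}[Tischler]\label{lem:tischler}
If a compact manifold $M$ carries closed $1$-forms $\omega_1,\dots,\omega_r$, $r\ge1$, that are linearly independent at every point, then $M$ fibers over $T^r$.
\end{lemma}

\begin{proof}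
The fundamental group $\Pi$ is finitely generated, so a $\mathbb Q$-basis of $\mathrm{Hom}(\Pi,\mathbb Q)$ is an $\mathbb R$-basis of $\mathrm{Hom}(\Pi,\mathbb R)$. Let $\eta_1,\dots,\eta_b$ be closed forms that represent such a basis, and write $[\omega_i]=\sum_ja_{ij}[\eta_j]$. Choose real numbers $\epsilon_{ij}$ with $a_{ij}+\epsilon_{ij}\in\mathbb Q$ and put $\omega_i'=\omega_i+\sum_j\epsilon_{ij}\eta_j$. Since $M$ is compact and $\omega_1\wedge\dots\wedge\omega_r$ vanishes nowhere, the $\omega_i'$ are independent at every point if the $\epsilon_{ij}$ are small. For a suitable integer $k\ge1$ all classes $[k\omega_i']$ lie in $\mathrm{Hom}(\Pi,\mathbb Z)$. Primitives of the $k\omega'_i$ on $\tilde M$ then induce a map $M\to(\mathbb R/\mathbb Z)^r$, which is a submersion. Its image is open and compact, hence everything. By Ehresmann's theorem, a proper surjective submersion is a locally trivial fiber bundle.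
\end{proof}

\subsection*{Lifting through the developing map}
Lifts through $D$ need not exist, but they are unique.

\begin{lemma}\label{lem:unique}
Let $Y$ be a connected space and let $f_1,f_2:Y\to\tilde M$ be continuous maps with $D\circ f_1=D\circ f_2$. If $f_1$ and $f_2$ agree at one point, then $f_1=f_2$.
\end{lemma}

\begin{proof}
The set where $f_1=f_2$ is closed because $\tilde M$ is Hausdorff, and it is open because $D$ is locally injective.
\end{proof}

Let $M$ be radiant with $\alpha(\Pi)\subset GL(E)$. For $X\in\mathfrak{gl}(E)$ let $X^*$ be the vector field on $\tilde M$ that $D$ maps to the linear field $v\mapsto Xv$. Since $D$ is a local diffeomorphism, a continuous curve $b$ in $\tilde M$, defined on an interval around $0$, is an integral curve of $X^*$ if and only if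
\begin{equation}\label{eq:integral}
D(b(t))=e^{tX}D(b(0)) .
\end{equation}
For $g\in\Pi$ we have $\alpha(g)e^{tX}D(x)=e^{tX'}D(gx)$ with $X'=\alpha(g)X\alpha(g)^{-1}$. So $g$ maps integral curves of $X^*$ to integral curves of $(\alpha(g)X\alpha(g)^{-1})^*$.

\subsection*{Nilpotent Lie groups}
Let $S$ be a simply connected nilpotent Lie group with Lie algebra $\mathfrak s$. We use the following standard facts.
\begin{enumerate}
\item[(N1)] The map $\exp:\mathfrak s\to S$ is a diffeomorphism.
\item[(N2)] The connected Lie subgroups of $S$ are the sets $\exp\mathfrak h$ with $\mathfrak h$ a subalgebra. They are closed and simply connected. If $\mathfrak h$ is an ideal, then $\exp\mathfrak h$ is normal, and $S/\exp\mathfrak h$ is a simply connected nilpotent Lie group with Lie algebra $\mathfrak s/\mathfrak h$.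
\item[(N3)] There are ideals $0=\mathfrak s_0\subset\mathfrak s_1\subset\dots\subset\mathfrak s_k=\mathfrak s$ with $[\mathfrak s,\mathfrak s_j]\subset\mathfrak s_{j-1}$, for instance the upper central series.
\item[(N4)] The maps $\mathrm{Ad}(\exp X)=e^{\mathrm{ad}X}$ are unipotent and have determinant $1$. Hence a left-invariant volume form on $S$ is also right-invariant.
\end{enumerate}

\section{Two nilpotent groups attached to the holonomy}\label{sec:groups}

From now on $M$ is compact and radiant, and $G=\alpha(\Pi)\subset GL(E)$ is virtually nilpotent. We need a connected group that contains most of $G$ and is normalized by all of $G$. The Zariski closure provides one, because it is canonical.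

\subsection*{The Zariski closure}
Let $E_{\mathbb C}=E\otimes\mathbb C$, and let $\sigma$ be complex conjugation on $E_{\mathbb C}$. An endomorphism $b$ of $E_{\mathbb C}$ is \emph{real} if $\sigma b\sigma=b$; the real endomorphisms are those of $E$. Let $A\subset GL(E_{\mathbb C})$ be the Zariski closure of $G$ and $A_0$ its identity component. Recall that $A$ is a group, that $A_0$ is normal of finite index in $A$, and that $A_0$ lies in every closed subgroup of finite index. The map $b\mapsto\sigma b\sigma$ is a homeomorphism for the Zariski topology and fixes $G$ pointwise, so it preserves $A$ and $A_0$.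

The closure of a nilpotent group is nilpotent: the identity $[x_1,[x_2,\dots,x_k]]=1$ is a closed condition in each variable, so it passes to the closure one variable at a time. Let $G'\subset G$ be nilpotent of finite index, with closure $A'$. If $G=\bigcup_ig_iG'$, the finite union $\bigcup_ig_iA'$ is closed and contains $G$, so it is $A$. Hence $A'\supset A_0$, and $A_0$ is a connected nilpotent algebraic group. By \cite[Theorem 10.6]{Borel},
\[
A_0=T\times U_{\mathbb C},
\]
where $T$, the set of semisimple elements of $A_0$, is a torus, and $U_{\mathbb C}$, the set of unipotent elements, is a closed connected subgroup. In particular $T$ is central in $A_0$. Conjugation by $A$ and the map $b\mapsto\sigma b\sigma$ preserve semisimple and unipotent elements, so they preserve $T$ and $U_{\mathbb C}$.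

The exponential series maps the Lie algebra $\mathfrak u_{\mathbb C}$ of $U_{\mathbb C}$ bijectively onto $U_{\mathbb C}$, with the finite logarithm series as inverse. Both series have real coefficients. So the group $U$ of real elements of $U_{\mathbb C}$ is $\exp\mathfrak u$, where $\mathfrak u$ is the Lie algebra of real elements of $\mathfrak u_{\mathbb C}$, and $\exp:\mathfrak u\to U$ is a homeomorphism. The group $G$ normalizes $U$ and $\mathfrak u$.

\subsection*{The splitting of $E$}
A torus $T\cong(\mathbb C^*)^s$ has character group $X(T)\cong\mathbb Z^s$ and acts diagonalizably: $E_{\mathbb C}=\bigoplus_\lambda E_\lambda$, where $E_\lambda=\{v:tv=\lambda(t)v\ \text{for all }t\in T\}$ and $\lambda$ runs over the \emph{weights}, the characters with $E_\lambda\ne0$. For $b\in A$ and $v\in E_\lambda$ we have $t(bv)=\lambda(b^{-1}tb)\,bv$ and $t(\sigma v)=\overline{\lambda(\sigma t\sigma)}\,\sigma v$. Therefore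
\begin{equation}\label{eq:permute}
bE_\lambda=E_{b\lambda},\quad(b\lambda)(t)=\lambda(b^{-1}tb);\qquad \sigma E_\lambda=E_{\sigma\lambda},\quad(\sigma\lambda)(t)=\overline{\lambda(\sigma t\sigma)} .
\end{equation}
Since $T$ is central in $A_0$, the group $A_0$ preserves each $E_\lambda$.

Let $\Omega$ be the set of $\sigma$-orbits of weights. For $w\in\Omega$ the space $\sum_{\lambda\in w}E_\lambda$ is $\sigma$-stable, so it is the complexification of its real part $E_w$, and
\[
E=\bigoplus_{w\in\Omega}E_w .
\]
This is the splitting of Theorem~\ref{thm:C}. Choose $\lambda_w\in w$ for each $w$. If $w=\{\lambda_w\}$, call $w$ \emph{real} and put $K_w=\mathbb R$. Otherwise call $w$ \emph{complex} and put $K_w=\mathbb C$; then $v\mapsto v+\sigma v$ is a real-linear isomorphism $E_{\lambda_w}\to E_w$, and we use it to make $E_w$ a complex vector space. Let $b$ be a real endomorphism that preserves every $E_\lambda$. Then $b(v+\sigma v)=bv+\sigma(bv)$, so $b$ acts $K_w$-linearly on $E_w$, and if $b$ is a scalar on $E_{\lambda_w}$, then $b$ acts on $E_w$ as multiplication by this scalar, which lies in $K_w$.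

Let $\mathfrak l\subset\mathfrak{gl}(E)$ be the space of real endomorphisms that are scalar on each $E_\lambda$. Reality says that the scalars on $E_\lambda$ and $E_{\sigma\lambda}$ are conjugate. So $a\in\mathfrak l$ is the same as a family $(a_w)\in\bigoplus_wK_w$, with $a$ acting on $E_w$ as multiplication by $a_w$. The elements of $G$ are real and permute the $E_\lambda$, so $G$ normalizes $\mathfrak l$.

\subsection*{The groups $P$ and $Q$}
Kolchin's theorem says that a group of unipotent automorphisms of a finite-dimensional vector space over a field preserves a complete flag and acts trivially on its quotients. Apply it to $U$ acting on the $K_w$-vector space $E_w$, of dimension $d_w\ge1$, and fix a flag $0=F_w^0\subset\dots\subset F_w^{d_w}=E_w$. Let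
\[
\mathfrak n_w=\{X\in\mathrm{End}_{K_w}(E_w):XF_w^j\subset F_w^{j-1}\text{ for }1\le j\le d_w\},\qquad\mathfrak n=\bigoplus_w\mathfrak n_w,\qquad N=1+\mathfrak n .
\]
The space $\mathfrak n$ is closed under products and consists of nilpotent maps, so $N=\exp\mathfrak n$ is a group. We have $U\subset N$, and the logarithm series gives $\mathfrak u\subset\mathfrak n$. Let $L$ be the additive group of $\mathfrak l$, and put
\[
P=L\times U\ \subset\ Q=L\times N,\qquad \rho:Q\to GL(E),\quad\rho(a,\nu)=e^a\nu .
\]
The groups $P$ and $Q$ are simply connected and nilpotent, with Lie algebras $\mathfrak p=\mathfrak l\oplus\mathfrak u$ and $\mathfrak q=\mathfrak l\oplus\mathfrak n$. The map $\rho$ is a homomorphism because $N$ is $K_w$-linear on $E_w$ and so commutes with $e^a$. In $\mathfrak{gl}(E)$ we have $\mathfrak l\cap\mathfrak n=0$, since a nilpotent scalar is zero. So $d\rho$ is injective, and we regard $\mathfrak q$ as a subalgebra of $\mathfrak{gl}(E)$, with $\rho(\exp X)=e^X$.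

The two groups have different tasks. The group $P$ is canonical, and $G$ normalizes its image, but it may have no open orbit. The group $Q$ has open orbits, but it depends on the flags.

\begin{example}\label{ex:PQ}
Let $E=\mathbb R^2$, let $J$ be the rotation by a right angle, and let $M$ be the torus $(E\setminus\{0\})/\langle2J\rangle$. Since $(2J)^4=16$, the group $A_0=T$ consists of the scalars. There is one weight, it is real, and $U=1$. So $P=\mathbb R$ acts by homotheties, and its orbits are rays. A flag is a line $F^1$, the group $N$ consists of the shears that fix $F^1$ pointwise, and the two half-planes bounded by $F^1$ are open orbits of $Q$. Conjugation by $J$ takes $N$ to the shears along $JF^1\neq F^1$, so $G$ does not normalize $\rho(Q)$.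
\end{example}

Write $F'_w=F_w^{d_w-1}$, fix an isomorphism $E_w/F_w'\cong K_w$, and let $\ell_w:E\to K_w$ be the projection to $E_w$ followed by the quotient map. For $b\in GL(E)$ preserving every $E_w$ put
\[
\chi_w(b)=\frac{1}{\dim E_w}\log\bigl|\det(b|E_w)\bigr| ,
\]
with dimension and determinant taken over $\mathbb R$. We write $\chi_w(q)=\chi_w(\rho(q))$ for $q\in Q$, and $\chi_w(g)=\chi_w(\alpha(g))$ for $g\in\Pi$ whenever $\alpha(g)$ preserves every $E_w$.

\begin{lemma}\label{lem:groups}
\begin{enumerate}
\item[(a)] The kernel of $\rho$ is $Z_L=\{a\in L:e^a=1\}$, a discrete subgroup of $L\subset P$.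
\item[(b)] For $(a,\nu)\in Q$ and $v\in E$ we have $\ell_w(\rho(a,\nu)v)=e^{a_w}\ell_w(v)$ and $\chi_w(a,\nu)=\mathrm{Re}\,a_w$.
\item[(c)] The subgroup $\Pi_0=\alpha^{-1}(\rho(P))$ has finite index in $\Pi$.
\item[(d)] For $g\in\Pi$ the formula $\kappa_g(a,u)=(\alpha(g)a\alpha(g)^{-1},\alpha(g)u\alpha(g)^{-1})$ defines an automorphism of $P$. We have $\rho(\kappa_g(p))=\alpha(g)\rho(p)\alpha(g)^{-1}$ and $\kappa_{gg'}=\kappa_g\kappa_{g'}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(b) The map $\nu$ acts trivially on each quotient $F_w^j/F_w^{j-1}$, so $\rho(a,\nu)$ acts there by $e^{a_w}$. For $j=d_w$ this is the first formula. The $K_w$-determinant of $\rho(a,\nu)$ on $E_w$ is $e^{d_wa_w}$. The real determinant equals this number if $w$ is real, and $|e^{d_wa_w}|^2$ if $w$ is complex. In both cases its absolute value is $|e^{a_w}|^{\dim E_w}$.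

(a) If $\rho(a,\nu)=1$, then (b) gives $e^{a_w}=1$ for all $w$, so $e^a=1$ and $\nu=1$. The group $Z_L$ is the sum of the groups $2\pi i\mathbb Z\subset K_w$ over the complex $w$.

(c) The group $G_0=G\cap A_0$ has finite index in $G$. Write $b\in G_0$ as $b=tu$ with $t\in T$ and $u\in U_{\mathbb C}$. Then also $b=(\sigma t\sigma)(\sigma u\sigma)$, and uniqueness in the direct product shows that $t$ and $u$ are real. So $u\in U$, and $t$ acts on $E_w$ as multiplication by $\lambda_w(t)\in K_w^*$. The map $b\mapsto t$ is a homomorphism. Hence the signs of $\lambda_w(t)$ for real $w$ define a homomorphism from $G_0$ to a finite group. If $b$ is in its kernel, then each $\lambda_w(t)$ has the form $e^{a_w}$ with $a_w\in K_w$, so $b=e^au\in\rho(P)$.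

(d) The group $G$ normalizes $\mathfrak l$ and $U$, and the exponential commutes with conjugation.
\end{proof}

Since $M$ is compact and $\Pi_0$ has finite index, $\tilde M/\Pi_0$ is compact. Fix a compact set $K_0\subset\tilde M$ with $\Pi_0K_0=\tilde M$.

\section{Lifting the action of $Q$}\label{sec:action}

To lift the action we must show that the fields $X^*$, $X\in\mathfrak q$, are complete. If $X$ is central in $\mathfrak q$, then $X^*$ is $\Pi_0$-invariant, descends to the compact manifold $\tilde M/\Pi_0$, and is therefore complete. A general $X^*$ does not descend, and compactness does not apply directly. Nilpotency repairs this: a deck transformation changes $X$ only by an element $Y$ from an earlier term of a central series, and the flow of $(X+Y)^*$ is the flow of $X^*$ corrected by a group that is already known to act.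

First we pass from complete fields to actions. The next lemma is a case of Palais' theorem \cite{Palais} that a finite-dimensional Lie algebra of complete vector fields integrates to an action of the simply connected group. Here the developing map gives a short direct proof.

\begin{lemma}\label{lem:integrate}
Let $\mathfrak q'\subset\mathfrak q$ be a subalgebra such that $X^*$ is complete for all $X\in\mathfrak q'$. Then $Q'=\exp\mathfrak q'$ acts smoothly on $\tilde M$ with $D(qx)=\rho(q)D(x)$.
\end{lemma}

\begin{proof}
Let $(\exp X)x$ be the value at time $1$ of the integral curve of $X^*$ through $x$. It depends smoothly on $(X,x)$, since it is given by the time-one flow of the smooth complete field $(X,x)\mapsto(0,X^*(x))$ on $\mathfrak q'\times\tilde M$. By (N1) and (N2) this defines a smooth map $Q'\times\tilde M\to\tilde M$ with $1x=x$, and $D(qx)=\rho(q)D(x)$ by \eqref{eq:integral}. For fixed $x$, the maps $(q,q')\mapsto q(q'x)$ and $(q,q')\mapsto(qq')x$ on $Q'\times Q'$ have the same composite with $D$ and agree at $(1,1)$. They are equal by Lemma~\ref{lem:unique}.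
\end{proof}

\begin{proposition}\label{prop:action}
The group $Q$ acts smoothly on $\tilde M$ with $D(qx)=\rho(q)D(x)$, and $t\mapsto\exp(tX)x$ is the integral curve of $X^*$ through $x$. For $g\in\Pi$, $p\in P$ and $x\in\tilde M$,
\begin{equation}\label{eq:normalize}
g(px)=\kappa_g(p)(gx).
\end{equation}
\end{proposition}

\begin{proof}
Take ideals $0=\mathfrak q_0\subset\dots\subset\mathfrak q_k=\mathfrak q$ as in (N3) and put $Q_j=\exp\mathfrak q_j$. We show by induction on $j$ that $X^*$ is complete for all $X\in\mathfrak q_j$. For $j=0$ there is nothing to prove. Assume the claim for $j-1$, so that $Q_{j-1}$ acts on $\tilde M$ by Lemma~\ref{lem:integrate}, and let $X\in\mathfrak q_j$. By compactness there is $\varepsilon>0$ such that the integral curves of $X^*$ through the points of $K_0$ exist on $[-\varepsilon,\varepsilon]$. We show that the integral curve through every point $y\in\tilde M$ exists on $[-\varepsilon,\varepsilon]$. Then integral curves can be extended in steps of length $\varepsilon$ indefinitely, and $X^*$ is complete.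

Write $y=gx$ with $g\in\Pi_0$ and $x\in K_0$, and write $\alpha(g)^{-1}=\rho(\exp W)=e^W$ with $W\in\mathfrak p$. Then
\[
\alpha(g)^{-1}X\alpha(g)=e^{\mathrm{ad}W}X=X+Y,\qquad Y=\sum_{i\ge1}\frac{(\mathrm{ad}W)^iX}{i!}\in\mathfrak q_{j-1} .
\]
The map $g$ takes integral curves of $(X+Y)^*$ to integral curves of $X^*$. So it suffices to show that the integral curve of $(X+Y)^*$ through $x$ exists on $[-\varepsilon,\varepsilon]$. Let $c(t)$, $|t|\le\varepsilon$, be the integral curve of $X^*$ through $x$, and put $q(t)=\exp(t(X+Y))\exp(-tX)\in Q$. Since $X+Y$ and $X$ have the same image in $\mathfrak q/\mathfrak q_{j-1}$, the image of $q(t)$ in $Q/Q_{j-1}$ is trivial, and $q(t)\in Q_{j-1}$. The curve $b(t)=q(t)c(t)$ is therefore defined for $|t|\le\varepsilon$. It starts at $x$ and satisfies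
\[
D(b(t))=\rho(q(t))\,e^{tX}D(x)=e^{t(X+Y)}D(x).
\]
By \eqref{eq:integral} it is the required integral curve. This completes the induction.

Lemma~\ref{lem:integrate} with $\mathfrak q'=\mathfrak q$ gives the action, and \eqref{eq:integral} identifies the integral curves. For fixed $g$ and $x$, both sides of \eqref{eq:normalize} are continuous in $p$ and agree at $p=1$. By Lemma~\ref{lem:groups}(d), both are mapped by $D$ to $\alpha(g)\rho(p)D(x)$. Lemma~\ref{lem:unique} with $Y=P$ gives \eqref{eq:normalize}.
\end{proof}

\section{Cells and the group $\Gamma$}\label{sec:cells}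

Say that $g\in\Pi$ \emph{acts as} $p\in P$ if $gx=px$ for all $x\in\tilde M$. In that case
\begin{equation}\label{eq:actsas}
\alpha(g)=\rho(p),
\end{equation}
because these linear maps agree on the nonempty open set $D(\tilde M)$. Let
\[
\Gamma=\{g\in\Pi: g\text{ acts as some }p\in P\}.
\]
This is a subgroup, contained in $\Pi_0$ by \eqref{eq:actsas}. If $\gamma$ acts as $p$ and $g\in\Pi$, then \eqref{eq:normalize} gives $g\gamma g^{-1}x=g(p(g^{-1}x))=\kappa_g(p)x$. Thus
\begin{equation}\label{eq:conj}
g\gamma g^{-1}\ \text{ acts as }\ \kappa_g(p),
\end{equation}
and $\Gamma$ is normal in $\Pi$. This is the group of Theorem~\ref{thm:C}.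

The converse of \eqref{eq:actsas} fails: the element $\tau$ of Section~\ref{sec:example} has $\alpha(\tau)=\rho(1)$ and does not act as an element of $P$. What went wrong there is that $\tau$ moves the cells. We now define cells in general and show that this is the only obstruction.

Let
\[
E^*=\{v\in E:\ell_w(v)\neq0\text{ for all }w\},\qquad\tilde M^*=D^{-1}(E^*),
\]
and call the components of $\tilde M^*$ \emph{cells}. The set $E^*$ is the complement of the subspaces $\ker\ell_w$, of real codimension $1$ for real $w$ and $2$ for complex $w$. So $E^*$ is open and dense, and $\tilde M^*$ is open and dense because $D$ is a local diffeomorphism. By Lemma~\ref{lem:groups}(b), $E^*$ is invariant under $\rho(Q)\supset\alpha(\Pi_0)$. Hence $\Pi_0$ permutes the cells, and the connected group $Q$ preserves each cell.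

\begin{lemma}\label{lem:finite}
A compact subset of $\tilde M$ meets only finitely many cells.
\end{lemma}

\begin{proof}
A compact set is covered by finitely many open sets that $D$ maps diffeomorphically onto open balls. So it suffices to show that $B\cap E^*$ has finitely many components for each ball $B\subset E$. Removing from $B$ the hyperplanes $\ker\ell_w$, $w$ real, leaves finitely many convex open sets, one for each choice of signs that occurs. Let $C$ be one of them, and let $v_1,v_2\in C\cap E^*$. The subspaces $\ker\ell_w+\mathbb Rv_i$ with $w$ complex and $i=1,2$ are proper, so there is a point $v\in C$ outside all of them. If $(1-s)v_i+sv\in\ker\ell_w$ with $0<s\le1$, then $v\in\ker\ell_w+\mathbb Rv_i$, which is false. So the segments from $v_1$ to $v$ and from $v$ to $v_2$ lie in $C\cap E^*$, and $C\cap E^*$ is connected.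
\end{proof}

The next lemma is the only reason for introducing $Q$. It says that on a cell the failure of $D$ to be injective comes from $Z_L$ alone.

\begin{lemma}\label{lem:orbit}
Each cell $\mathcal S$ is a single $Q$-orbit. If $x,x'\in\mathcal S$ and $D(x)=D(x')$, then $x'=\zeta x$ for some $\zeta\in Z_L$.
\end{lemma}

\begin{proof}
Let $v\in E^*$, with components $v_w\in E_w\setminus F_w'$, so that $E_w=K_wv_w\oplus F_w'$. Given $y\in F'_w$, the $K_w$-linear map $X$ with $X|F_w'=0$ and $Xv_w=y$ lies in $\mathfrak n_w$. Hence $\mathfrak n_wv_w=F'_w$, and together with the scalars we get $\mathfrak qv=E$. For $x\in\tilde M^*$ the differential at $1$ of $q\mapsto D(qx)$ is $X\mapsto XD(x)$, which is onto. So $q\mapsto qx$ is a submersion at $1$, and the orbit $Qx$ contains a neighborhood of $x$. This holds for every point of $\tilde M^*$, so all orbits in $\tilde M^*$ are open. The connected set $\mathcal S$ is a disjoint union of open orbits, hence one orbit.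

Now let $x'=(a,\nu)x$ and $v=D(x)=D(x')$. Then $e^a\nu v=v$. Applying $\ell_w$ gives $e^{a_w}\ell_w(v)=\ell_w(v)$, so $e^{a_w}=1$ for all $w$. Thus $a\in Z_L$ and $\nu v=v$. The stabilizer of $v$ in $N$ is $N_v=\{1+X:X\in\mathfrak n,\ Xv=0\}$, an affine space, hence connected. The set $N_vx$ is connected and lies in the discrete set $D^{-1}(v)$, so $N_vx=\{x\}$. Therefore $\nu x=x$ and $x'=(a,1)x$.
\end{proof}

\begin{example}\label{ex:complex}
The group $Z_L$ does occur, and this is why $P$ is an abstract group and not a group of matrices. Let $E=\tilde M=\mathbb C$ and $D=\exp$, and let $\Pi$ be the lattice generated by $2\pi i$ and $1+i$, acting by translations. The group $G$ is generated by multiplication by $e^{1+i}$, whose eigenvalues on $E_{\mathbb C}$ are $e^{1+i}$ and $e^{1-i}$. No power of their ratio $e^{2i}$ is $1$, so there are two weights, and $\sigma$ exchanges them. Thus $P=Q=L=\mathbb C$ acts on $\tilde M$ by translations, $\tilde M$ is a single cell, $Z_L=2\pi i\mathbb Z$ and $\Gamma=\Pi$. The deck transformation $2\pi i$ has trivial holonomy and acts as a nontrivial element of $P$.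
\end{example}

\begin{lemma}\label{lem:fixcell}
If $g\in\Pi_0$ and $g\mathcal S=\mathcal S$ for some cell $\mathcal S$, then $g\in\Gamma$.
\end{lemma}

\begin{proof}
Choose $p_0\in P$ with $\alpha(g)=\rho(p_0)$ and let $f(x)=p_0^{-1}(gx)$. Then $D\circ f=D$ and $f(\mathcal S)=\mathcal S$. Fix $x_0\in\mathcal S$. By Lemma~\ref{lem:orbit}, $f(x_0)=\zeta x_0$ with $\zeta\in Z_L$. The map $x\mapsto\zeta x$ also has composite $D$ with $D$, so $f(x)=\zeta x$ on all of $\tilde M$ by Lemma~\ref{lem:unique}. Hence $g$ acts as $p_0\zeta\in P$.
\end{proof}

So far $\Gamma$ could be trivial. The radiant flow produces the elements we need. Flow a point of a cell outward for a long time $m$ and bring it back to $K_0$ by a deck transformation $g_m^{-1}$. Since $D(K_0)$ is bounded, $g_m$ must expand every $\ell_w$ by about $e^m$ or more. The elements $g_m$ need not preserve a cell, but Lemma~\ref{lem:finite} lets us correct infinitely many of them by one fixed element.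

\begin{proposition}\label{prop:expanding}
There is $\gamma\in\Gamma$ with $\chi_w(\gamma)>0$ for all $w\in\Omega$.
\end{proposition}

\begin{proof}
Let $\varphi_t\in L$ be the element $t\cdot\mathrm{id}_E$ of $\mathfrak l$, so that $D(\varphi_tx)=e^tD(x)$; this is the lifted radiant flow. Fix a cell $\mathcal S$ and $x\in\mathcal S$. For $m\in\mathbb N$ choose $g_m\in\Pi_0$ with $y_m=g_m^{-1}\varphi_mx\in K_0$. Each $y_m$ lies in $\tilde M^*$. By Lemma~\ref{lem:finite} there are a cell $\mathcal S'$ and an infinite set $I\subset\mathbb N$ with $y_m\in\mathcal S'$ for $m\in I$. Since $g_my_m=\varphi_mx\in\mathcal S$, we have $g_m\mathcal S'=\mathcal S$ for $m\in I$. Fix $m_0\in I$. For $m\in I$ the element $\gamma_m=g_mg_{m_0}^{-1}$ preserves $\mathcal S$, so $\gamma_m\in\Gamma$ by Lemma~\ref{lem:fixcell}.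

By Lemma~\ref{lem:groups}(b), $|\ell_w(\alpha(g)v)|=e^{\chi_w(g)}|\ell_w(v)|$ for $g\in\Pi_0$. Let $C$ be an upper bound for all $|\ell_w\circ D|$ on $K_0$. From $\alpha(g_m)D(y_m)=e^mD(x)$ we get
\[
e^m|\ell_w(D(x))|=e^{\chi_w(g_m)}|\ell_w(D(y_m))|\le Ce^{\chi_w(g_m)} .
\]
Since $\ell_w(D(x))\ne0$, this reads $\chi_w(g_m)\ge m+\log|\ell_w(D(x))|-\log C$. Hence $\chi_w(\gamma_m)=\chi_w(g_m)-\chi_w(g_{m_0})$ tends to $\infty$ as $m\to\infty$ in $I$, for each of the finitely many $w$.
\end{proof}

\section{Averaging over the hull of $\Gamma$}\label{sec:average}

\subsection*{The hull}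
To average we need a connected subgroup of $P$ in which the elements coming from $\Gamma$ are cocompact. An element of $\Gamma$ may act as several elements of $P$, so we collect all of them:
\[
\hat\Gamma=\{p\in P:\text{some }\gamma\in\Gamma\text{ acts as }p\}.
\]
This is a subgroup of $P$, and every element of $\Gamma$ acts as some element of $\hat\Gamma$.

\begin{lemma}\label{lem:discrete}
The group $\hat\Gamma$ is discrete in $P$, and $\kappa_g(\hat\Gamma)=\hat\Gamma$ for all $g\in\Pi$.
\end{lemma}

\begin{proof}
Let $p_m\to1$ in $P$ with $\gamma_m\in\Gamma$ acting as $p_m$, and fix $x\in\tilde M$. Then $\gamma_mx=p_mx\to x$. The point $x$ has a neighborhood that contains no $gx$ with $g\in\Pi\setminus\{1\}$, so $\gamma_m=1$ for large $m$. By \eqref{eq:actsas}, $p_m\in\ker\rho=Z_L$, which is discrete, so $p_m=1$ for large $m$. By \eqref{eq:conj}, $\kappa_g(\hat\Gamma)\subset\hat\Gamma$ for all $g$, and applying this to $g^{-1}$ gives equality.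
\end{proof}

\begin{lemma}[Mal'cev]\label{lem:malcev}
Let $\Delta$ be a discrete subgroup of a simply connected nilpotent Lie group $S$. There is a smallest connected closed subgroup $H$ of $S$ that contains $\Delta$, and $\Delta\backslash H$ is compact.
\end{lemma}

\begin{proof}
By (N2) the connected closed subgroups are the sets $\exp\mathfrak h$. Since $\exp$ is bijective, an intersection of such sets is $\exp$ of the intersection of the subalgebras. So $H$ exists. It remains to prove the following, by induction on $\dim H$: if $H$ is simply connected nilpotent with Lie algebra $\mathfrak h$, and $\Delta\subset H$ is discrete and lies in no proper connected closed subgroup, then $H=\Delta C'$ with $C'$ compact. The case $H=1$ is trivial.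

Let $H\ne1$. Then $\Delta\neq1$, and the center of the nilpotent group $\Delta$ contains an element $z=\exp Z\neq1$. For $Y\in\mathfrak h$ we have $z(\exp Y)z^{-1}=\exp(e^{\mathrm{ad}Z}Y)$, so $\exp Y$ commutes with $z$ if and only if $(e^{\mathrm{ad}Z}-1)Y=0$. Now $e^{\mathrm{ad}Z}-1=\bigl(1+\tfrac12\mathrm{ad}Z+\cdots\bigr)\mathrm{ad}Z$, and the first factor is invertible because $\mathrm{ad}Z$ is nilpotent. So the centralizer of $z$ in $H$ is $\exp(\ker\mathrm{ad}Z)$. It is connected and closed and contains $\Delta$, so it equals $H$. Thus $Z$ is central in $\mathfrak h$, and $B=\exp(\mathbb RZ)$ is central in $H$. We have $B=\langle z\rangle I$ with $I=\exp([0,1]Z)$ compact.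

The image $\bar\Delta$ of $\Delta$ in $H/B$ is discrete. To see this, let $s_k\in\Delta$ with $s_kB\to B$. Then $s_kb_k\to1$ for some $b_k\in B$. Moving a power of $z$ from $b_k$ to $s_k$, we may assume $b_k\in I$ without changing $s_kB$. Every subsequence has a further subsequence along which $b_k$ converges to some $b\in I$, so that $s_k\to b^{-1}$. A discrete subgroup is closed, so $b^{-1}\in\Delta$, and $s_k=b^{-1}\in B$ eventually along this subsequence. Hence $s_kB=B$ for all large $k$.

By (N2), $H/B$ is simply connected nilpotent. The group $\bar\Delta$ lies in no proper connected closed subgroup of $H/B$, because the preimage in $H$ of such a subgroup is closed, proper, connected (as $B$ is connected), and contains $\Delta$. By induction $H/B=\bar\Delta\bar C$ with $\bar C$ compact, and $\bar C$ is contained in the image of a compact set $C\subset H$. Since $z\in\Delta$ is central in $H$, we get $H=\Delta CB=\Delta C\langle z\rangle I=\Delta CI$, and $CI$ is compact.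
\end{proof}

Let $H=\exp\mathfrak h\subset P$ be the group of Lemma~\ref{lem:malcev} for $\Delta=\hat\Gamma$, the \emph{hull} of $\Gamma$. The automorphism $\kappa_g$ preserves $\hat\Gamma$, so it preserves the smallest connected closed subgroup containing it: $\kappa_g(H)=H$. In particular $\kappa_g$ induces a diffeomorphism of the compact manifold $\hat\Gamma\backslash H$.

A left-invariant volume form $\mu$ on $H$ descends to $\hat\Gamma\backslash H$. Scale $\mu$ so that the resulting measure $m$ has total mass $1$. By (N4), $m$ is invariant under the right action of $H$. It is also invariant under $\kappa_g$: the form $\kappa_g^*\mu$ is left-invariant, hence equal to $c\mu$ for a constant $c$, and $|c|=1$ because the induced diffeomorphism of $\hat\Gamma\backslash H$ preserves the total mass.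

\subsection*{The average}
The action of $H$ on $\tilde M$ need not descend to $M$, since $\Pi$ only normalizes it. So we average equivariant functions on $\tilde M$ and not forms on $M$. As in Section~\ref{sec:example}, a homomorphism on $P$ must be subtracted to make the integrand live on $\hat\Gamma\backslash H$.

\begin{proposition}\label{prop:average}
Let $\xi:\Pi\to\mathbb R$ be a homomorphism and $\xi_P:P\to\mathbb R$ a continuous homomorphism such that
\begin{enumerate}
\item[(i)] $\xi_P\circ\kappa_g=\xi_P$ for all $g\in\Pi$;
\item[(ii)] $\xi_P(p)=\xi(\gamma)$ whenever $\gamma\in\Gamma$ acts as $p$;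
\item[(iii)] $\xi(\Gamma)\neq0$.
\end{enumerate}
Then there is a $\xi$-equivariant function $f$ on $\tilde M$ with $f(hx)=f(x)+\xi_P(h)$ for all $h\in H$. It has no critical point, so the class $\xi$ contains a nowhere vanishing closed $1$-form.
\end{proposition}

\begin{proof}
Let $f_0$ be any $\xi$-equivariant function, and put $\Phi(h,x)=f_0(hx)-\xi_P(h)$ for $h\in H$ and $x\in\tilde M$. A continuous homomorphism of Lie groups is smooth, so $\Phi$ is smooth. If $\gamma\in\Gamma$ acts as $p$, then by (ii)
\[
\Phi(ph,x)=f_0(\gamma hx)-\xi_P(p)-\xi_P(h)=f_0(hx)+\xi(\gamma)-\xi_P(p)-\xi_P(h)=\Phi(h,x).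
\]
So $\Phi$ is a smooth function on $(\hat\Gamma\backslash H)\times\tilde M$. Put
\[
f(x)=\int_{\hat\Gamma\backslash H}\Phi(h,x)\,dm(h).
\]
Since $\hat\Gamma\backslash H$ is compact, we may differentiate under the integral, and $f$ is smooth.

For $h'\in H$ we have $\Phi(h,h'x)=f_0(hh'x)-\xi_P(h)=\Phi(hh',x)+\xi_P(h')$. Integrating over $h$ and using right invariance of $m$ gives $f(h'x)=f(x)+\xi_P(h')$.

For $g\in\Pi$, formula \eqref{eq:normalize} with $p=\kappa_g^{-1}(h)$ gives $h(gx)=g(\kappa_g^{-1}(h)x)$. With (i),
\[
\Phi(h,gx)=\xi(g)+f_0(\kappa_g^{-1}(h)x)-\xi_P(\kappa_g^{-1}(h))=\xi(g)+\Phi(\kappa_g^{-1}(h),x).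
\]
Integrating and using the $\kappa_g$-invariance of $m$ gives $f(gx)=f(x)+\xi(g)$.

By (iii) there is $\gamma\in\Gamma$ with $\xi(\gamma)\ne0$. It acts as some $p=\exp X\in\hat\Gamma\subset H$ with $X\in\mathfrak h$. By (ii), $\xi_P(\exp tX)=t\,\xi(\gamma)$. So $f(\exp(tX)x)=f(x)+t\,\xi(\gamma)$, and $df(X^*)=\xi(\gamma)\ne0$ at every point.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorems~\ref{thm:B} and~\ref{thm:A}]
Apply Proposition~\ref{prop:average} to $\xi=\delta=\log|\det\alpha|$ and $\xi_P=\log|\det\rho|$. Condition (i) holds because $\rho(\kappa_g(p))$ is conjugate to $\rho(p)$ by Lemma~\ref{lem:groups}(d). Condition (ii) is \eqref{eq:actsas}. On $\Pi_0$ we have $\delta=\sum_w(\dim E_w)\chi_w$, which is positive on the element $\gamma$ of Proposition~\ref{prop:expanding}; this is (iii). So $\delta$ contains a nowhere vanishing closed $1$-form, and Lemma~\ref{lem:tischler} with $r=1$ gives a fibration $M\to S^1$. A nilpotent group is virtually nilpotent, so Theorem~\ref{thm:A} follows.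
\end{proof}

For virtually nilpotent $G$ the individual $\chi_w$ are defined only on $\Pi_0$, because $G$ may permute the $E_w$. Nilpotency of $G$ rules this out.

\begin{lemma}\label{lem:central}
If $G$ is nilpotent, then $G$ preserves every $E_w$.
\end{lemma}

\begin{proof}
The closure $A$ of $G$ is nilpotent. Let $b\in A$, and let $\beta(t)=btb^{-1}$, an automorphism of $T$. Since $T$ is abelian, $\psi(t)=[b,t]=\beta(t)t^{-1}$ is an endomorphism of $T$. Its $k$-th iterate is the commutator $[b,[b,\dots,[b,t]]]$, which is trivial for large $k$. On the character group $X(T)\cong\mathbb Z^s$, written additively, $\lambda\mapsto\lambda\circ\psi$ is the map $\beta^*-1$, where $\beta^*\lambda=\lambda\circ\beta$. So $(\beta^*-1)^k=0$. Some power of $b$ lies in $A_0$ and centralizes $T$, so $\beta^*$ has finite order and is diagonalizable over $\mathbb C$. A diagonalizable unipotent matrix is the identity, so $\beta^*=1$. By \eqref{eq:permute}, $b$ preserves every $E_\lambda$. An element of $G$ is moreover real, so it preserves every $E_w$.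
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By Lemma~\ref{lem:central} the splitting is $G$-invariant, so each $\chi_w$ is a homomorphism on all of $\Pi$. We also have the continuous homomorphism $\chi=(\chi_w):P\to\mathbb R^\Omega$, $\chi(a,u)=(\mathrm{Re}\,a_w)_w$. Let $\theta$ be a linear functional on $\mathbb R^\Omega$, and take $\xi=\theta\circ\chi$ on $\Pi$ and $\xi_P=\theta\circ\chi$ on $P$. Condition (i) of Proposition~\ref{prop:average} holds, because $\alpha(g)$ preserves $E_w$ and so conjugates $\rho(p)|E_w$ to $\rho(\kappa_g(p))|E_w$. Condition (ii) follows from \eqref{eq:actsas}. So the proposition applies as soon as $\theta$ is nonzero on $\chi(\Gamma)$.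

(1) If all $c_w\ge0$ and not all are zero, then $\sum_wc_w\chi_w(\gamma)>0$ for the element $\gamma$ of Proposition~\ref{prop:expanding}.

(2) Let $V=\mathrm{span}\,\chi(\Gamma)\subset\mathbb R^\Omega$. Then $r=\dim V\geq1$ by Proposition~\ref{prop:expanding}. We first show $\chi(H)=V$. By \eqref{eq:actsas}, $\chi(\hat\Gamma)=\chi(\Gamma)$. The preimage of $V$ in $P$ is $L_V\times U$, where $L_V=\{a\in L:(\mathrm{Re}\,a_w)_w\in V\}$ is a linear subspace. This is a connected closed subgroup containing $\hat\Gamma$, so it contains $H$, and $\chi(H)\subset V$. Conversely, $\chi(\exp X)=d\chi(X)$, so $\chi(H)=d\chi(\mathfrak h)$ is a linear subspace. It contains $\chi(\Gamma)$, hence $V$.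

Choose $X_1,\dots,X_r\in\mathfrak h$ such that the vectors $d\chi(X_j)$ form a basis of $V$, and choose functionals $\theta_1,\dots,\theta_r$ on $\mathbb R^\Omega$ that restrict to the dual basis of $V^*$. Each $\theta_i$ is nonzero on $\chi(\Gamma)$, since this set spans $V$. Proposition~\ref{prop:average} gives equivariant functions $f_i$ with
\[
f_i(\exp(tX_j)x)=f_i(x)+t\,\theta_i(d\chi(X_j)).
\]
So the matrix $(df_i(X_j^*))$ is the identity matrix at every point of $\tilde M$. The $df_i$ descend to $r$ closed $1$-forms on $M$ that are linearly independent at every point, and $M$ fibers over $T^r$ by Lemma~\ref{lem:tischler}.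
\end{proof}

\section{What the hypotheses do}\label{sec:hyp}

\subsection*{Radiance}
It makes the holonomy linear, so that the scalar group $L$ is available, and it supplies the flow $\varphi_t$ in Proposition~\ref{prop:expanding}. For virtually nilpotent holonomy it cannot be dropped, as the flat Hantzsche--Wendt $3$-manifold shows. Let $\Pi$ be generated by the translations $\mathbb Z^3$ of $\mathbb R^3$ and by
\[
s_1(x,y,z)=(x+\tfrac12,-y+\tfrac12,-z),\qquad s_2(x,y,z)=(-x,y+\tfrac12,-z+\tfrac12).
\]
The linear parts preserve $\mathbb Z^3$, the squares $s_1^2$ and $s_2^2$ lie in $\mathbb Z^3$, and both $s_1s_2$ and $s_2s_1$ agree with $s_3(x,y,z)=(-x+\frac12,-y,z+\frac12)$ up to $\mathbb Z^3$. So $\mathbb Z^3$ is normal of index $4$. An element of the coset of $s_i$ shifts the $i$-th coordinate by a number in $\frac12+\mathbb Z$, so $\Pi$ acts freely, and $M=\mathbb R^3/\Pi$ is a compact affine manifold with virtually abelian affine holonomy group $\Pi$. Each basis vector of $\mathbb Z^3$ is conjugate in $\Pi$ to its negative. Hence a homomorphism $\Pi\to\mathbb R$ vanishes on $\mathbb Z^3$, factors through a finite group, and is zero. So $b_1(M)=0$,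 and $M$ does not fiber over $S^1$.

\subsection*{Compactness}
It enters through $K_0$ in Propositions~\ref{prop:action} and~\ref{prop:expanding}, and in Lemma~\ref{lem:tischler}. Both propositions fail without it. On an open ball around the origin of $E$ the radial field is not complete. For the quotient of the open first quadrant of $\mathbb R^2$ by $\langle\mathrm{diag}(2,\frac12)\rangle$ we have $\chi_1+\chi_2=0$, so no element has both $\chi_w$ positive.

\subsection*{Nilpotency}
Virtual nilpotency gives the decomposition $A_0=T\times U_{\mathbb C}$ with $T$ central, and with it the nilpotent groups $P$ and $Q$. Their nilpotency is used three times: for the central series in Proposition~\ref{prop:action}, for the cocompact hull in Lemma~\ref{lem:malcev}, and for the right invariance of $m$. Nilpotency of $G$ itself is used only in Lemma~\ref{lem:central}.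

\subsection*{The statements in Theorem~\ref{thm:C}}
For the torus of Section~\ref{sec:example} the spaces $E_1,E_2$ are the coordinate axes, $\chi(g)=(\log2,\log3)$ and $\chi(\tau)=0$. The class $(\log3)\chi_1-(\log2)\chi_2$ is zero, so it contains no nowhere vanishing form; some condition on the coefficients in (1) is needed. In this example $r=1$ although $M$ is a $2$-torus, so $T^r$ need not be the largest torus over which $M$ fibers. For the quotient of the open first quadrant by the group generated by $\mathrm{diag}(2,1)$ and $\mathrm{diag}(1,2)$, we have $\Gamma=\Pi$ and $r=2=\dim M$.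

\begin{thebibliography}{9}

\bibitem{AM}
\emph{Affine Manifolds With Nilpotent Holonomy},
\texttt{https://typeset.io/pdf/\allowbreak affine-manifolds-\allowbreak with-nilpotent-\allowbreak holonomy-\allowbreak 21ydyjh3d9.pdf}

\bibitem{Borel}
Borel, \emph{Linear Algebraic Groups}.

\bibitem{Palais}
Palais, Mem. AMS 22, 1957.

\end{thebibliography}
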